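# Splitting a set whose sumset is dense

Throughout, $A=\{a_1<a_2<\dots\}$ is an infinite sequence of integers, $f(n)$ is the number of solutions of $n=a_i+a_j$ with $a_i,a_j\in A$, and $B+B=\{b+b':b,b'\in B\}$, where $b=b'$ is allowed. So $A+A$ is the set of $n$ with $f(n)>0$. For a set $S$ of integers, the lower and upper densities are
$$\underline d(S)=\liminf_{x\to\infty}\frac{|S\cap[1,x]|}{x},\qquad \overline d(S)=\limsup_{x\to\infty}\frac{|S\cap[1,x]|}{x}.$$

The two can differ. For $S=\bigcup_{m\ge0}(4^m,2\cdot4^m]$ there are $(4^{m+1}-1)/3$ elements up to $2\cdot 4^m$, and no further ones up to $4^{m+1}$. The ratio $|S\cap[1,x]|/x$ peaks near $2/3$ at $x=2\cdot4^m$ and drops to near $1/3$ at $x=4^{m+1}$, so $\overline d(S)=2/3$ and $\underline d(S)=1/3$. A lower density statement has to hold at *every* large scale. This will matter a great deal.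

The problem comes from "On a Problem of R. Schilling II" (http://pea.lib.pte.hu/bitstream/handle/pea/12864/mathematica-pannonica-1994-2.pdf?sequence=1&isAllowed=y). It asks the following. Suppose the integers with $f(n)>0$ have positive density. Can we always write $A=A_1\sqcup A_2$ so that both $A_1+A_1$ and $A_2+A_2$ have positive density? The problem says only "density". We read it as lower density, in the hypothesis and in the conclusion.

One normalization is used all the time. Translating a set by an integer $c$ changes its counting function by at most $|c|$, hence changes no density. Translating $A$ by $c$ translates $A+A$ by $2c$. Since $A$ is bounded below, we may therefore assume $A\subset\{0,1,2,\dots\}$, and we write $A(x)=|A\cap[0,x]|$.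

## 1. Alternation when $A$ itself is dense

**Theorem 1.** If $\underline d(A)>0$, then there is a partition $A=A_1\sqcup A_2$ with $\underline d(A_i+A_i)>0$ for $i=1,2$.

**Proof.** Assume $A\subset\{0,1,2,\dots\}$. Let $A_1$ consist of the elements with odd index and $A_2$ of those with even index. Then $|A_i\cap[0,x]|\ge (A(x)-1)/2$, so $\underline d(A_i)\ge\frac12\underline d(A)>0$. If $m_i=\min A_i$, then $A_i+A_i\supset m_i+A_i$, a translate of $A_i$. So $\underline d(A_i+A_i)\ge\underline d(A_i)>0$. $\blacksquare$

The same partition with $\limsup$ in place of $\liminf$ shows: if $\overline d(A)>0$, then $\overline d(A_i+A_i)>0$ for both $i$.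

What changes in general? The proof never used pairs. It used one fixed summand $m_i$, and all the density came from $A_i$. When $A$ is thin, at all scales or only at some, the density of $A+A$ comes from pairs of elements, and a partition may separate the members of every useful pair. We shall see that the answer to the question is **no**:

**Theorem 3.** There is a set $A$ of integers with $\underline d(A+A)>0$ such that for every partition $A=A_1\sqcup A_2$ at least one of $\underline d(A_1+A_1)$, $\underline d(A_2+A_2)$ equals $0$.

Later (Theorem 4) we shall even arrange $A+A=\{0,1,2,\dots\}$. First we look at thin sets where the answer is yes.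

## 2. A thin set split by hand: base four digits

Let $E$ be the set of non-negative integers with all base-$4$ digits in $\{0,1\}$, let $F=2E$ (all digits in $\{0,2\}$), and put $A=E\cup F$. Each digit $0,1,2,3$ is a sum of one element of $\{0,1\}$ and one of $\{0,2\}$, so $E+F=\{0,1,2,\dots\}$ and $A+A$ is everything. On the other hand $A$ has at most $2\cdot2^m$ elements below $4^m$, so $\underline d(A)=0$ and Theorem 1 does not apply.

The visible partition, $E$ against $F\setminus\{0\}$, is a bad one. The set $E+E$ consists of the integers with digits in $\{0,1,2\}$ (no carries occur), which has $3^m$ elements below $4^m$ and so density $0$. And $F+F=2(E+E)$ has density $0$ as well. All useful pairs have been separated.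

A good partition looks at the last digit. Put
$$A_1=4E\cup4F,\qquad A_2=(1+4E)\cup(2+4F).$$
Since $E=4E\cup(1+4E)$ and $F=4F\cup(2+4F)$, these two sets have union $A$. They are disjoint, because $A_1$ consists of multiples of $4$ and $A_2$ of non-multiples. Now $A_1+A_1\supset4(E+F)$ is every non-negative multiple of $4$, and $A_2+A_2\supset 3+4(E+F)$ is every non-negative integer $\equiv3\pmod4$. Both lower densities are at least $1/4$.

For a general $A$ there is no last digit to use, so the sensible thing to try is to split at random.

## 3. Coin tossing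

**Theorem 2.** Let $A=\{a_1<a_2<\dots\}$ be an infinite sequence of integers.

1. If $\overline d(A+A)>0$, then there is a partition $A=A_1\sqcup A_2$ with $\overline d(A_i+A_i)>0$ for $i=1,2$.
2. If $\underline d(A+A)=\delta>0$ and $|A\cap[1,x]|=o(x/\log\log x)$, then there is a partition with $\underline d(A_i+A_i)\ge\delta/4$ for $i=1,2$.

We recall two tools. *McDiarmid's bounded-differences inequality (1989)*: if $X$ is a function of finitely many independent random variables, and changing the $i$-th of them changes $X$ by at most $c_i$, then $P(X\le\mathbb EX-s)\le\exp(-2s^2/\sum c_i^2)$ for $s>0$. *The Borel–Cantelli lemma*: if events have summable probabilities, then almost surely only finitely many of them occur.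

**Proof.** Translate so that $A\subset\{0,1,2,\dots\}$. This changes $|A\cap[1,x]|$ by a bounded amount, so the hypothesis in part 2 reads $A(x)=o(x/\log\log x)$.

**Step 1: concentration at one scale.** The aim is to bound the probability that a random split is bad at a given $x$. Put each $a\in A$ into $A_1$ or $A_2$ by independent fair coins. Let $x\ge1$ be large enough that $A(x)\ge1$. For each $n\in(A+A)\cap[1,x]$ fix one representation $n=a+a'$ with $a\le a'$ in $A\cap[0,x]$. Let $X_i(x)$ be the number of those $n$ whose chosen $a,a'$ both lie in $A_i$. Then $|(A_i+A_i)\cap[1,x]|\ge X_i(x)$. A chosen pair lies in $A_i$ with probability $\frac14$ if $a\ne a'$ and $\frac12$ if $a=a'$, so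
$$\mathbb EX_i(x)\ge\tfrac14|(A+A)\cap[1,x]|.$$
Let $d_a$ be the number of chosen pairs containing $a$. Changing the coin of $a$ changes $X_i(x)$ by at most $d_a$. The pairs containing $a$ have distinct second members in $A\cap[0,x]$, so $d_a\le A(x)$. Each pair has at most two members and there are at most $x$ pairs, so $\sum_ad_a\le2x$. Hence $\sum_ad_a^2\le2xA(x)$, and McDiarmid's inequality with $s=\varepsilon x$ gives, for $\varepsilon>0$,
$$P\big(X_i(x)\le\mathbb EX_i(x)-\varepsilon x\big)\le\exp\Big(-\frac{2\varepsilon^2x^2}{2xA(x)}\Big)=\exp\Big(-\frac{\varepsilon^2x}{A(x)}\Big).\tag{1}$$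

**Step 2: part 1, where we may choose our scales.** If $\overline d(A)>0$, the alternating partition works, as noted after Theorem 1. Otherwise $A(x)=o(x)$. Let $\delta=\overline d(A+A)>0$ and choose integers $y_l\to\infty$ with $|(A+A)\cap[1,y_l]|\ge\frac\delta2y_l$, so that $\mathbb EX_i(y_l)\ge\frac\delta8y_l$. Take $\varepsilon=\delta/16$. Since $y_l/A(y_l)\to\infty$, the right side of (1) at $x=y_l$ tends to $0$. After passing to a subsequence these probabilities are summable. By Borel–Cantelli, almost surely $X_i(y_l)\ge\frac\delta8y_l-\frac\delta{16}y_l=\frac\delta{16}y_l$ for both $i$ and all large $l$. So $\overline d(A_i+A_i)\ge\delta/16$ for both $i$.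

**Step 3: part 2, where all scales count.** Fix rationals $\rho>1$ and $\varepsilon>0$ with $\frac{\delta-\varepsilon}4>\varepsilon$, and take $x=\rho^l$, $l=1,2,\dots$. We have $\log\log\rho^l=\log l+\log\log\rho\sim\log l$. Since $A(x)=o(x/\log\log x)$, for large $l$ we get $\varepsilon^2x/A(x)\ge3\log\log x\ge2\log l$, and the right side of (1) is at most $l^{-2}$, which is summable. For large $x$ also $|(A+A)\cap[1,x]|\ge(\delta-\varepsilon)x$. So almost surely, for both $i$ and all large $l$,
$$|(A_i+A_i)\cap[1,\rho^l]|\ge c\rho^l,\qquad c=\tfrac{\delta-\varepsilon}4-\varepsilon .$$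
If $\rho^l\le y<\rho^{l+1}$, monotonicity gives $|(A_i+A_i)\cap[1,y]|\ge c\rho^l\ge cy/\rho$. Hence $\underline d(A_i+A_i)\ge c/\rho$ almost surely. Letting $\rho\downarrow1$ and $\varepsilon\downarrow0$ through countably many values, almost surely $\underline d(A_i+A_i)\ge\delta/4$ for both $i$. $\blacksquare$

Nothing here claims that $x/\log\log x$ is the right threshold. But we can see exactly where the argument stops. Lower density forces us to control every scale $\rho^l$, and the bound (1) is summable in $l$ only if $x/A(x)$ keeps ahead of $\log l$. If $x/A(x)$ stays near some value $g$ for exponentially many (in $g$) consecutive scales, the sum is of no use. Moreover, the bound $d_a\le A(x)$ warns us that one coin may control $A(x)$ integers up to $x$, and may do so at all those scales. This suggests a way to attack: find a set in which many scales depend on the *same few coins*, so many scales that every outcome of those coins can be punished at a scale reserved for it.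

## 4. Translators that cover or stack

The "few coins" will be the elements of a finite set $T$, called translators. At the $j$-th scale, $A$ will contain a thin set $B_j$ so that a prescribed subset $T(S_j)$ of the translators spreads $B_j$ out over a large proportion of the integers, while the translators outside $T(S_j)$ all move $B_j$ to nearly the same place. A part of $A$ that misses $T(S_j)$ is then helpless at scale $j$. If there is one scale for each possible subset, no partition can escape.

A first attempt uses one modulus per scale. Take $2k-1$ translators, so that one part of any partition gets at least $k$ of them. For each $k$-subset $S_j$ choose a prime $p_j$ and put $w_j=\lceil p_j/k\rceil$. Let $B_j$ be the integers of the $j$-th scale with residue in $[0,w_j)$ mod $p_j$. Choose the translators $\equiv0,w_j,2w_j,\dots,(k-1)w_j$ on $S_j$, and $\equiv0$ off $S_j$. Then $T(S_j)+B_j$ covers everything, and the other translators give only the residues $[0,w_j)$.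

This breaks because of the *earlier* scales. Say $B_i\subset(x_i,x_{i+1}+M]$, where $x_{i+1}-x_i$ and $M$ exceed all products $p_ip_j$, and let $i<j$. By the Chinese Remainder Theorem $B_i$ contains every residue mod $p_j$. Given $n\in(x_j+x_{i+1}+M,\,x_{j+1}]$, choose $d\in B_i$ with $d\equiv n\pmod {p_j}$. Then $n-d\equiv 0 \pmod{p_j}$ and $x_j<n-d\le x_{j+1}$, so $n-d\in B_j$. A part that contains $B_i$ and $B_j$ gets all these $n$ without any translator.

The cure is a second modulus $q$, common to all the scales considered together. All sets $B_j$ will consist of multiples of $q$, so $B_i+B_j\subset q\mathbb Z$ has density at most $1/q$. The price is that the translators must now supply all residues mod $q$. So we arrange them in $q$ rows, row $r$ consisting of translators $\equiv r\pmod q$.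

**Definition.** Let $k\ge2$ and $q>k$, and let $\Lambda=\{0,\dots,q-1\}\times\{1,\dots,2k-1\}$. *Row* $r$ is $\{r\}\times\{1,\dots,2k-1\}$. A *pattern* over $H\subset\{0,\dots,q-1\}$ is a set $S=\bigcup_{r\in H}\{r\}\times I_r$ with $|I_r|=k$ for all $r\in H$. Let $p>2kq$ be prime and $w=\lceil p/k\rceil$. Integers $t_\lambda$ ($\lambda\in\Lambda$) are *adapted to $S$ mod $p$* if

* $t_\lambda\equiv0\pmod p$ when $\lambda\notin S$;
* $t_\lambda\equiv hw\pmod p$ when $\lambda$ is the $h$-th element, $h\in\{0,\dots,k-1\}$, of $S\cap(\text{row }r)$.

We write "$n\bmod p$" for the residue of $n$ in $\{0,\dots,p-1\}$, and $T(S)=\{t_\lambda:\lambda\in S\}$.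

For example, take $k=2$, $q=3$, $p=13>2kq=12$ and $w=7$, with $H=\{0,1\}$, $I_0=\{1,3\}$, $I_1=\{2,3\}$. Suitable values, also satisfying $t_{(r,i)}\equiv r\pmod3$, are
$$\begin{array}{c|ccc} r & t_{(r,1)} & t_{(r,2)} & t_{(r,3)}\\ \hline 0&39&78&33\\ 1&52&13&7\\ 2&26&65&104\end{array}$$
Here $33\equiv7\equiv 7\pmod{13}$, and the other seven entries are multiples of $13$. Let $B$ be the set of multiples of $3$ with residue in $[0,7)$ mod $13$. The translators $39,33\in T(S)$ give $39+B$, with residues $0,\dots,6$ mod $13$, and $33+B$, with residues $7,\dots,12$ and $0$. Together these are all the multiples of $3$. Likewise $13+B$ and $7+B$ give all integers $\equiv1\pmod3$. The five translators outside $T(S)$ give only residues $0,\dots,6$ mod $13$, whatever the row. For $k=2$ that saves little, but in general it leaves a proportion of about $1/k$.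

**Lemma 1.** Let $t_\lambda$ be adapted to the pattern $S$ over $H$ mod $p$, where $p>2kq$ and $w=\lceil p/k\rceil$.

1. (Cover.) For every $r\in H$ and every integer $n$ there is $\lambda\in S\cap(\text{row }r)$ with $(n-t_\lambda)\bmod p\in[0,w)$.
2. (Stack.) If $\lambda\notin S$ and $b\bmod p\in[0,w)$, then $(t_\lambda+b)\bmod p\in[0,w)$.
3. (Small shift.) If $0\le d\le2q$ and $b\bmod p\in[0,w)$, then $d+b$ lies in one of the classes of $0,1,\dots,w-1+2q$ mod $p$. These are at most $3p/k$ classes, and they include those in part 2.

**Proof.** (1) Let $\nu=n\bmod p$ and $h=\lfloor\nu/w\rfloor$. Since $\nu<p\le kw$, we have $h\le k-1$. Let $\lambda$ be the $h$-th element of $S\cap(\text{row }r)$. Then $n-t_\lambda\equiv\nu-hw\in[0,w)$, and $w<p$, so $\nu-hw$ is the residue. (2) Here $t_\lambda\equiv0$. (3) The first claim is clear. The number of classes is at most $w+2q\le p/k+1+p/k\le3p/k$, because $2q<p/k$ and $1\le p/k$. $\blacksquare$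

We shall turn residue classes into counts by the following bound. If $x\ge p$ are positive integers, then
$$\text{at most } m\Big(\frac xp+1\Big)\le\frac{2mx}p\ \text{ integers in } [1,x]\ \text{ lie in } m \text{ given classes mod } p.\tag{2}$$

## 5. A set that no partition splits: proof of Theorem 3

**Step 1: construction.** We build $A\subset\{0,1,2,\dots\}$ in stages $k=2,3,\dots$. Stage $k$ will make every partition fail up to a factor $O(1/k)$ at some scale. Put $z_2=1$ and $A\cap[0,1]=\{0,1\}$. Given $z=z_k$ and $A\cap[0,z]$, we define $z_{k+1}>z_k$ and $A\cap(z_k,z_{k+1}]$. Inside a stage the index $k$ is suppressed.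

* Choose an integer $q>\max(z,k)$. Let $\Lambda$ be as in the definition above.
* Let $S_1,\dots,S_N$ be *all* patterns over sets $H$ with $|H|=\lceil q/2\rceil$. Let $H_j$ be the set $H$ belonging to $S_j$.
* Choose distinct primes $p_1,\dots,p_N>2kq$ and put $w_j=\lceil p_j/k\rceil$.
* Choose distinct integers $t_\lambda>2q$ ($\lambda=(r,i)\in\Lambda$) with $t_\lambda\equiv r\pmod q$ and adapted to $S_j$ mod $p_j$ for every $j$. This is possible by the Chinese Remainder Theorem: the moduli $q,p_1,\dots,p_N$ are pairwise coprime, since the primes are distinct and exceed $q$, and adding multiples of $qp_1\cdots p_N$ makes the $t_\lambda$ distinct and large. Put $T=T(\Lambda)$.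
* Choose $M\ge q\,p_1\cdots p_N$ with $M\ge\max T$. Put $x_1=2M$, $x_{j+1}=4kx_j$ for $1\le j\le N$, and $z_{k+1}=x_{N+1}+M$.
* Let $C=\{n\in(2q,x_1+M]:q\mid n\}$ and, for $1\le j\le N$,
$$B_j=\{n\in(x_j,x_{j+1}+M]:\ q\mid n,\ n\bmod p_j\in[0,w_j)\}.$$
* Define $A\cap(z_k,z_{k+1}]=(z,2q]\cup T\cup C\cup B_1\cup\dots\cup B_N$, where intervals denote sets of integers.

Note that $2q<t_\lambda\le M$. The set $B_j$ runs a little past $x_{j+1}$, by $M$, so that it overlaps the range of $B_{j+1}$. This leaves room for subtracting a translator. The interval $(z,2q]$ and the set $C$ bridge the range from $z$ up to the first scale $x_1$.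

**Step 2: the bridge.** We show that $(z,x_1+M]\subset A+A$. If $n\in(z,2q]$, then $n=0+n$ with $0,n\in A$. Let $n\in(2q,x_1+M]$. Choose $s\in(z,z+q]$ with $s\equiv n\pmod q$. Since $z<q$, we have $s\le z+q<2q$, so $s\in(z,2q]\subset A$. Then $n-s$ is a multiple of $q$, and it is positive because $n>2q>s$. Also $n-s\le x_1+M$. If $n-s>2q$, it lies in $C$. Otherwise it is $q$ or $2q$, and both lie in $(z,2q]\subset A$ because $q>z$.

**Step 3: half of each block is covered.** We show: if $n\in(x_j+M,x_{j+1}+M]$ and $r=n\bmod q\in H_j$, then $n\in A+A$. By Lemma 1(1) there is $\lambda\in S_j$ in row $r$ with $(n-t_\lambda)\bmod p_j\in[0,w_j)$. As $t_\lambda\equiv r\equiv n$, we have $q\mid n-t_\lambda$. Since $0<t_\lambda\le M$, we have $x_j<n-t_\lambda<x_{j+1}+M$. So $n-t_\lambda\in B_j$ and $n=t_\lambda+(n-t_\lambda)\in A+A$.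

**Step 4: $\underline d(A+A)\ge1/6$.** We add up the non-members of $A+A$. Call $(x_j+M,x_{j+1}+M]$ a *block interval*. The positive integers are partitioned into $\{1\}$, the intervals $(z,x_1+M]$ of Step 2, and the block intervals, over all stages. Also $1=0+1\in A+A$. So non-members lie only in block intervals.

An initial segment of length $\ell$ of a block interval contains $\lfloor\ell/q\rfloor$ disjoint runs of $q$ consecutive integers, each with at least $\lceil q/2\rceil$ members of $A+A$ by Step 3. So it has at least $\frac q2(\frac\ell q-1)=(\ell-q)/2$ members and at most $(\ell+q)/2$ non-members. Let $b=x_j+M$ run over the left endpoints of all block intervals, over all stages, and let $q_b$ be the $q$ of the stage of $b$. The number of non-members in $[1,y]$ is at most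
$$\frac y2+\sum_{b\le y}\frac{q_b}2 .\tag{3}$$
To bound the sum, note first that $b\ge M\ge qp_1\ge kq$, so $q_b\le b/k\le b/2$. Next, consecutive endpoints grow by a factor at least $4$. Within a stage,
$$x_{j+1}+M=4kx_j+M\ge8x_j+M\ge4(x_j+M),$$
because $4x_j\ge8M\ge3M$. Across stages, the next stage begins with some $z$ exceeding the last endpoint of the previous one, and its first endpoint exceeds its $x_1=2M\ge2qp_1\ge4z$. So
$$\sum_{b\le y}\frac{q_b}2\le\frac14\sum_{b\le y}b\le\frac14\cdot y\Big(1+\frac14+\frac1{16}+\cdots\Big)=\frac y3 .$$
By (3) there are at most $\frac56y$ non-members in $[1,y]$, for every positive integer $y$. Hence $\underline d(A+A)\ge1/6>0$.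

**Step 5: some pattern is monochromatic.** Let $A=A_1\sqcup A_2$ be any partition and fix a stage $k$. We find a scale $j$ aimed at this partition. The $t_\lambda$ are distinct and each row has $2k-1$ of them, so in each row one of the two parts contains at least $k$. By pigeonhole over the $q$ rows, one and the same part does so in at least $\lceil q/2\rceil$ rows. Choose exactly $\lceil q/2\rceil$ such rows and exactly $k$ elements of that part in each. This is one of the patterns, say $S_j$, and $T(S_j)$ lies in one part. Let $D$ be the *other* part, so that $D\cap T(S_j)=\emptyset$, and put $x=x_{j+1}$.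

**Step 6: the other part has few sums up to $x$.** We prove
$$|(D+D)\cap[1,x]|\le\frac{9x}k .\tag{4}$$
Let $n=d+d'\le x$ with $d\le d'$ in $D$.

Suppose first that $d'\le x_j+M$. Then $n\le2x_j+2M\le4x_j=x/k$, so these $n$ number at most $x/k$.

Now suppose $d'\in(x_j+M,x_{j+1}]$. Which elements of $A$ lie there? Earlier stages, $(z,2q]$ and $T$ are bounded by $M$; $C$ is bounded by $x_1+M\le x_j+M$; $B_i$ with $i<j$ is bounded by $x_{i+1}+M\le x_j+M$; and $B_i$ with $i>j$ and all later stages exceed $x_{j+1}$. So $d'\in B_j$. The smaller summand $d\le x$ belongs to $[0,2q]$, or to $T$, or is a multiple of $q$ (if it lies in $C$ or some $B_i$). We take the three cases in turn.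

* If $d\in[0,2q]$, Lemma 1(3) puts $n$ into one of at most $3p_j/k$ fixed classes mod $p_j$.
* If $d\in T$, then $d\notin T(S_j)$, so $d=t_\lambda$ with $\lambda\notin S_j$. By Lemma 1(2), $n\bmod p_j\in[0,w_j)$, and these classes were already counted.
* If $q\mid d$, then $q\mid n$, since $q\mid d'$.

Since $x\ge M\ge qp_j$, the bound (2) applies to both moduli, and the total is at most
$$\frac xk+\frac{2x}{p_j}\cdot\frac{3p_j}k+\frac{2x}q\le\frac xk+\frac{6x}k+\frac{2x}k=\frac{9x}k,$$
using $q>k$. This is (4).

**Step 7: conclusion.** Each stage $k\ge2$ gives a part $D\in\{A_1,A_2\}$ and a scale $x\ge M\ge q>k$ with (4). One of the two parts occurs for infinitely many $k$. Along those scales $x\to\infty$ and $|(D+D)\cap[1,x]|/x\le9/k\to0$. So $\underline d(D+D)=0$ for that part. $\blacksquare$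

**Remark.** It is instructive to see how this $A$ defeats the union bound of Section 3. In a stage $k$ put $x=x_{j+1}$. The interval $(x_j,x]$ has length $x(1-\frac1{4k})\ge\frac78x$, so it contains at least $\frac{7x}{8qp_j}-1$ disjoint periods of length $qp_j$, each with exactly $w_j$ elements of $B_j$. As $w_j\ge p_j/k$, and $w_j\le p_j\le M/q\le x/(8kq)$ (recall $x\ge8kM$), we get $A(x)\ge\frac{7x}{8kq}-\frac x{8kq}=\frac{3x}{4kq}$. So the right side of (1) is at least $\exp(-\frac43\varepsilon^2kq)$ at each of the $N$ scales $x_2,\dots,x_{N+1}$. But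
$$N\ge\binom{2k-1}k^{q/2}\ge2^{(k-1)q/2}\ge2^{kq/4}>e^{kq/6},$$
because $\binom{2k-1}k=\frac12\binom{2k}k\ge2^{k-1}$ and $\frac14\log2>\frac16$. For $\varepsilon\le\frac14$, which covers all values useful in Step 3 of Section 3, the bounds over one stage add up to at least $e^{kq/6-kq/12}=e^{kq/12}$. The number of scales is exponential in $kq$, and $kq$ is also the order of the exponent in (1).

## 6. Small sets $V$ for which $H+V$ is nearly everything

In Section 5 only about half of each block is guaranteed to be in $A+A$, because the winning part wins only half of the rows. To make $A+A$ everything, we must reach all residues mod $q$ from the residues in $H_j$. Suppose $B_j$ is allowed residues mod $q$ in a set $V$ instead of just $0$. Then the translators of $S_j$ reach $H_j+V$. The cost is that sums of two elements from the sets $B_i$ now fill $V+V$, so $|V|^2$ must be small compared with $q$. And the same $V$ must serve *all* half-size sets $H$, since all patterns occur. For instance, in $\mathbb Z_8$ the set $V=\{0,4\}$ serves $H=\{0,1,2,3\}$, with $H+V=\mathbb Z_8$, but not $H=\{0,2,4,6\}$,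 where $H+V=H$. A random $V$ does the job, up to a few missing residues.

**Lemma 2.** For every $k\ge2$ and all sufficiently large $q$ there is $V\subset\mathbb Z_q$ with $0\in V$ and $|V|^2\le q/k$ such that every $H\subset\mathbb Z_q$ with $|H|\ge q/2$ satisfies $|\mathbb Z_q\setminus(H+V)|\le q/k$.

We recall *Hoeffding's inequality*: if $Y_1,\dots,Y_v$ are independent with mean $0$ and values in $[-1,1]$, then $P(|\sum Y_l|\ge s)\le2e^{-s^2/(2v)}$ for $s>0$. For $g:\mathbb Z_q\to\mathbb C$ let $\widehat g(\xi)=\sum_ag(a)e^{-2\pi i\xi a/q}$. *Parseval's identity* says $\sum_\xi|\widehat g(\xi)|^2=q\sum_a|g(a)|^2$.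

**Proof.** **Step 1: choose $V$ with small Fourier coefficients.** Put $\lambda=(2k)^{-1/2}$ and let $v$ be the least integer exceeding $8k\log(4q)=4\lambda^{-2}\log(4q)$. Let $v_1,\dots,v_v$ be independent and uniform in $\mathbb Z_q$, and put $F(\xi)=\sum_le^{-2\pi i\xi v_l/q}$. For $\xi\ne0$ each summand has mean $0$. If $|F(\xi)|\ge\lambda v$, then the real or the imaginary part has absolute value at least $\lambda v/\sqrt2$. Hoeffding's inequality with $s=\lambda v/\sqrt2$, applied to both, gives
$$P(|F(\xi)|\ge\lambda v)\le4e^{-\lambda^2v/4}.$$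
There are fewer than $q$ values $\xi\ne0$, and $4qe^{-\lambda^2v/4}<1$ by the choice of $v$. So some choice of $v_1,\dots,v_v$ has $|F(\xi)|\le\lambda v$ for all $\xi\ne0$. Fix it and let $V=\{v_1,\dots,v_v\}\cup\{0\}$. Then $|V|^2\le(v+1)^2\le(8k\log(4q)+2)^2\le q/k$ for all large $q$.

**Step 2: a large missed set would force a large coefficient.** Let $|H|\ge q/2$ and $H'=\mathbb Z_q\setminus(H+V)$. We may assume $H'\neq\emptyset$. No triple $(a,l,a')\in H\times\{1,\dots,v\}\times H'$ satisfies $a+v_l=a'$. Since $\sum_\xi e^{-2\pi i\xi c/q}$ equals $q$ for $c=0$ and $0$ otherwise, $q$ times the number of such triples is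
$$\sum_\xi\widehat{1_H}(\xi)F(\xi)\overline{\widehat{1_{H'}}(\xi)}=0 .$$
The term $\xi=0$ is $|H|\,v\,|H'|$. By Cauchy–Schwarz and Parseval, the other terms have total absolute value at most
$$\lambda v\sum_\xi|\widehat{1_H}(\xi)||\widehat{1_{H'}}(\xi)|\le\lambda v\sqrt{q|H|}\sqrt{q|H'|}=\lambda vq\sqrt{|H||H'|}.$$
Hence $|H|v|H'|\le\lambda vq\sqrt{|H||H'|}$, that is, $|H||H'|\le\lambda^2q^2$. So $|H'|\le\lambda^2q^2/|H|\le2\lambda^2q=q/k$. $\blacksquare$

## 7. A counterexample with $A+A=\{0,1,2,\dots\}$

**Theorem 4.** There is $A\subset\{0,1,2,\dots\}$ with $A+A=\{0,1,2,\dots\}$ such that for every partition $A=A_1\sqcup A_2$, $\underline d(A_1+A_1)=0$ or $\underline d(A_2+A_2)=0$.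

The residues missed by $H_j+V$ still have to be reached. They are at most $q/k$ in number, so we can afford to reach them by translators that *both* parts may own. Any sums so obtained lie in at most $q/k$ classes mod $q$. This is done by a second block set $B_j'$ with its own prime $p_j'$.

**Proof.** **Step 1: construction.** We repeat the construction of Section 5, with new sets on the blocks. Put $z_2=1$ and $A\cap[0,1]=\{0,1\}$. In stage $k$, given $z=z_k$ and $A\cap[0,z]$:

* Choose $q>\max(z,k)$ large enough for Lemma 2, and fix $V$. Let $\Lambda$, the patterns $S_1,\dots,S_N$ and the sets $H_j$ with $|H_j|=\lceil q/2\rceil$ be as before. We identify $\{0,\dots,q-1\}$ with $\mathbb Z_q$. Put $H_j^*=\mathbb Z_q\setminus(H_j+V)$, so $|H_j^*|\le q/k$, and $S_j'=H_j^*\times\{1,\dots,k\}\subset\Lambda$. This is a pattern over $H_j^*$, possibly empty.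
* Choose distinct primes $p_1,\dots,p_N,p_1',\dots,p_N'>2kq$, and put $w_j=\lceil p_j/k\rceil$, $w_j'=\lceil p_j'/k\rceil$.
* Choose distinct $t_\lambda>2q$ with $t_\lambda\equiv r\pmod q$ for $\lambda$ in row $r$, adapted to $S_j$ mod $p_j$ and to $S_j'$ mod $p_j'$ for every $j$. All moduli are pairwise coprime, so the Chinese Remainder Theorem allows this. Put $T=T(\Lambda)$.
* Choose $M\ge q\prod_jp_jp_j'$ with $M\ge\max T$. Put $x_1=2M$, $x_{j+1}=4kx_j$ for $1\le j\le N$, $z_{k+1}=x_{N+1}+M$, and $C=\{n\in(2q,x_1+M]:q\mid n\}$.
* On $(x_j,x_{j+1}+M]$ let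
$$B_j=\{n:\ n\bmod q\in V,\ n\bmod p_j\in[0,w_j)\},\qquad B_j'=\{n:\ q\mid n,\ n\bmod p_j'\in[0,w_j')\}.$$
* Define $A\cap(z_k,z_{k+1}]=(z,2q]\cup T\cup C\cup\bigcup_j(B_j\cup B_j')$.

**Step 2: every $n\ge0$ is in $A+A$.** For $n\in\{0,1\}$ we have $n=0+n$. For $n\in(z,x_1+M]$, Step 2 of Section 5 applies word for word, since it used only $0\in A$, $(z,2q]$, $C$ and $z<q$. There remain the block intervals. Let $n\in(x_j+M,x_{j+1}+M]$ and $\rho=n\bmod q$. For every $\lambda\in\Lambda$ we have $0<t_\lambda\le M$, hence $x_j<n-t_\lambda<x_{j+1}+M$.

Suppose $\rho\in H_j+V$, say $\rho=r+u$ in $\mathbb Z_q$ with $r\in H_j$ and $u\in V$. By Lemma 1(1) for $S_j$ and $p_j$, there is $\lambda$ in row $r$ with $(n-t_\lambda)\bmod p_j\in[0,w_j)$. Moreover $n-t_\lambda\equiv\rho-r=u\pmod q$, so $(n-t_\lambda)\bmod q\in V$. Hence $n-t_\lambda\in B_j$.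

Otherwise $\rho\in H_j^*$. By Lemma 1(1) for $S_j'$ and $p_j'$, there is $\lambda$ in row $\rho$ with $(n-t_\lambda)\bmod p_j'\in[0,w_j')$. Since $t_\lambda\equiv\rho\equiv n\pmod q$, we have $q\mid n-t_\lambda$. Hence $n-t_\lambda\in B_j'$. In both cases $n\in A+A$.

**Step 3: the losing part at a scale.** Given a partition $A=A_1\sqcup A_2$ and a stage $k$, Step 5 of Section 5 used only that the $t_\lambda$ are distinct and that the $S_j$ are all patterns over sets of size $\lceil q/2\rceil$. So again there is $j$ with $T(S_j)$ inside one part. Let $D$ be the other part and $x=x_{j+1}$. We show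
$$|(D+D)\cap[1,x]|\le\frac{17x}k .\tag{5}$$
Let $n=d+d'\le x$ with $d\le d'$ in $D$.

If $d'\le x_j+M$, then $n\le2x_j+2M\le4x_j=x/k$.

Otherwise $d'\in(x_j+M,x_{j+1}]$. Earlier stages, $(z,2q]$, $T$, $C$ and the sets $B_i,B_i'$ with $i<j$ are bounded by $x_j+M$. The sets $B_i,B_i'$ with $i>j$ and later stages exceed $x_{j+1}$. So $d'\in B_j\cup B_j'$. Every element $d\le x$ of $A$ lies in $[0,2q]$, or in $T$, or has $d\bmod q\in V$; for $C$ and the sets $B_i'$ this uses $0\in V$. The cases are as follows.

* $d\in[0,2q]$. By Lemma 1(3), $n$ lies in one of at most $3p_j/k$ fixed classes mod $p_j$ (if $d'\in B_j$), or one of at most $3p_j'/k$ fixed classes mod $p_j'$ (if $d'\in B_j'$).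
* $d\bmod q\in V$. Also $d'\bmod q\in V$, again because $0\in V$. So $n\bmod q\in V+V$, which is at most $|V|^2\le q/k$ classes mod $q$.
* $d\in T$ and $d'\in B_j$. As $d\in D$, we have $d\notin T(S_j)$, so $n\bmod p_j\in[0,w_j)$ by Lemma 1(2), and these classes were already counted.
* $d\in T$ and $d'\in B_j'$. If $d\notin T(S_j')$, then $n\bmod p_j'\in[0,w_j')$ by Lemma 1(2) for $S_j'$, again already counted. If $d\in T(S_j')$, then $d\bmod q\in H_j^*$ and $q\mid d'$, so $n\bmod q\in H_j^*$, which is at most $q/k$ classes mod $q$.

Since $x\ge M$ exceeds or equals every modulus involved, (2) applies throughout, and the total is at most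
$$\frac xk+\frac{6x}k+\frac{6x}k+\frac{2x}k+\frac{2x}k=\frac{17x}k .$$

**Step 4: conclusion.** One part serves as $D$ for infinitely many $k$, at scales $x\ge M\ge q>k$ tending to infinity. By (5) its sumset has lower density $0$. $\blacksquare$

**Corollary 5.** For the set $A$ of Theorem 4 and any partition $A=A_1\sqcup\dots\sqcup A_r$ into finitely many parts, at most one $i$ has $\underline d(A_i+A_i)>0$. In particular, at most one $A_i+A_i$ has bounded gaps.

**Proof.** Suppose $\underline d(A_i+A_i)>0$ and $\underline d(A_{i'}+A_{i'})>0$ with $i\ne i'$. Since $A_{i'}\subset A\setminus A_i$, the sumset of $A\setminus A_i$ contains $A_{i'}+A_{i'}$ and has positive lower density too. So the partition $A=A_i\sqcup(A\setminus A_i)$ contradicts Theorem 4. Finally, an infinite set of non-negative integers with gaps at most $g$ has lower density at least $1/g>0$, which gives the last statement. $\blacksquare$
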